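\title{Polynomial families covering the integer solutions of $x_1^3+x_2^3+x_3^3+x_4^3=0$}

\begin{abstract}
We show that the set of all integer solutions of $x_1^3+x_2^3+x_3^3+x_4^3=0$ is a finite union of polynomial families, each with $13$ parameters. We write down a $4$-tuple $P$ of integer polynomials in $13$ variables such that an integer vector $x$ is a solution if and only if $288x$ is a value of $P$. The obstacle is that a rational parametrization of the cubic surface has base points, so that its values at primitive arguments have unbounded common divisors; we parametrize these divisors as products of three norms $r^2+3s^2$ and cancel them. The method extends to systems of forms whose base locus is finite and reduced, and in particular to smooth cubic surfaces with a Galois-stable set of six skew lines.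
\end{abstract}

\section{Introduction}\label{sec:intro}

A set $Y\subset\mathbb Z^k$ is a \emph{polynomial family with $n$ parameters} if $Y=P(\mathbb Z^n)$ for some $k$-tuple $P=(P_1,\dots,P_k)$ of polynomials in $n$ variables with integer coefficients. To write the solution set of a Diophantine equation as a finite union of polynomial families is to solve the equation by finitely many formulas with free integer parameters: every choice of the parameters must give a solution, every solution must occur, and no side condition such as coprimality or divisibility is allowed.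

The solutions of a homogeneous linear system form a lattice, which is a single family. At the other extreme, the solution set of $x^2-2y^2=1$ is not a finite union of families. It is infinite, as the powers of $3+2\sqrt2$ show, while a family inside it gives a polynomial identity $(P_1-\sqrt2P_2)(P_1+\sqrt2P_2)=1$, which forces $P_1$ and $P_2$ to be constant.

Let
\[
X=\{x\in\mathbb Z^4:\ x_1^3+x_2^3+x_3^3+x_4^3=0\}.
\]
Is $X$ a finite union of polynomial families? The question comes from \cite{source}, where the answer is stated to be unknown. There is a reason to hope for a positive answer: the equation has a parametrization by four cubic forms in three variables that reaches every solution up to a rational factor (Proposition~\ref{prop:rational}). There is also a reason for doubt. To pass from a value of the parametrization to the primitive solution on the same line, one must divide by the greatest common divisor of the coordinates. This divisor is unbounded (Remark~\ref{rem:naive}), and division by it is not a polynomial operation. The answer is nevertheless yes.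

\begin{theorem}\label{thm:main}
There is a $4$-tuple $P$ of polynomials with integer coefficients in $13$ variables such that $P(\mathbb Z^{13})\subset X$ and
\[
X=\{x\in\mathbb Z^4:\ 288x\in P(\mathbb Z^{13})\}.
\]
Consequently:
\begin{itemize}
\item[(a)] $X$ is a union of at most $288^{13}$ polynomial families with $13$ parameters each;
\item[(b)] $X$ is the image of $\mathbb Z^s$, for some $s$, under a single $4$-tuple of integer-valued polynomials with rational coefficients.
\end{itemize}
\end{theorem}

A polynomial with rational coefficients is \emph{integer-valued} if it takes integer values at all integer arguments. The tuple $P$ is given explicitly in Section~\ref{sec:family}.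

The idea is to treat the common divisor as a parameter. Up to a bounded factor the divisor is a product of three numbers of the form $r^2+3s^2$, and the arguments at which such a product divides the four cubic forms can themselves be written as polynomials in the $r$'s, the $s$'s and further variables. After this substitution the division becomes a division of polynomials. What remains is a bounded divisor, which costs only a passage to residue classes (Section~\ref{sec:content}). Section~\ref{sec:model} carries out the whole argument for a quadric, where one norm suffices, and Sections~\ref{sec:rational}--\ref{sec:family} prove Theorem~\ref{thm:main}. The only arithmetic input is that the ring of Eisenstein integers is a principal ideal domain. Sections~\ref{sec:general} and~\ref{sec:cubic} extend the method to arbitrary reduced base points (Theorem~\ref{thm:general}) and to a class of cubic surfaces (Corollary~\ref{cor:cubic}); they use basic algebraic number theory and geometry and are not needed for Theorem~\ref{thm:main}.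

\section{Bounded content}\label{sec:content}

The \emph{content} of a nonzero integer vector is the positive greatest common divisor of its coordinates, and the vector is \emph{primitive} if its content is $1$. A line through the origin in $\mathbb Q^k$ contains a primitive vector $x_0$, unique up to sign, and its integer points are the multiples $jx_0$; the content of $jx_0$ is $|j|$. The following lemma says that a polynomial map whose values meet each line in a vector of bounded content is as good as a finite set of families.

\begin{lemma}\label{lem:content}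
Let $C\subset\mathbb Q^k$ contain $0$ and be closed under multiplication by rational numbers. Let $H$ be a $k$-tuple of polynomials in $\mathbb Z[t_1,\dots,t_n]$ with $H(\mathbb Z^n)\subset C$, and let $P=mH$, where $m$ is one more variable. For an integer $N\ge1$ put
\[
Y=\{x\in\mathbb Z^k:\ Nx\in P(\mathbb Z^{n+1})\}.
\]
Then $0\in Y\subset C$, and
\begin{itemize}
\item[(i)] $Y$ contains every $x\in\mathbb Z^k$ that is proportional to a nonzero value of $H$ whose content divides $N$;
\item[(ii)] $Y$ is a union of at most $N^{n+1}$ polynomial families with $n+1$ parameters.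
\end{itemize}
\end{lemma}

\begin{proof}
Taking $m=0$ gives $0\in Y$, and $Y\subset C$ because $C$ is closed under scaling. For (i), let $H(\tau)=\gamma x_0$ with $x_0$ primitive and $\gamma\mid N$, and let $x=jx_0$. Then $Nx=(jN/\gamma)H(\tau)$ is a value of $P$.

For (ii), let $t$ now denote all $n+1$ variables. For $\rho\in\mathbb Z^{n+1}$, every coefficient of $P(\rho+Nt)-P(\rho)$ is divisible by $N$. Hence whether $N$ divides $P(\tau)$ depends only on $\tau$ modulo $N$, and if $N\mid P(\rho)$ then $P(\rho+Nt)/N$ has integer coefficients. So $Y$ is the union of the families defined by $P(\rho+Nt)/N$, where $\rho$ runs over the vectors in $\{0,\dots,N-1\}^{n+1}$ with $N\mid P(\rho)$.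
\end{proof}

\begin{example}\label{ex:pyth}
Every nonzero integer solution of $x^2+y^2=z^2$ is proportional to $H(a,b)=(a^2-b^2,\,2ab,\,a^2+b^2)$ with $a,b$ coprime: if $x+z\ne0$ then $H(x+z,y)=2(x+z)(x,y,z)$, and if $x+z=0$ then $y=0$ and one takes $(a,b)=(0,1)$. The content of $H(a,b)$ divides $2a^2$ and $2b^2$, hence $2$. So Lemma~\ref{lem:content} with $N=2$ covers the solution set by finitely many families.
\end{example}

The content in this example is bounded because the three forms have no common zero in $\mathbb P^1(\mathbb F_p)$ for odd $p$. A parametrization whose forms have a common zero, even an irrational one, behaves differently: a primitive argument can be congruent to the common zero modulo a large integer $e$, and then $e$ divides the content.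

\section{A model: the quadric $x_1x_4=3x_2^2+x_3^2$}\label{sec:model}

We run the whole argument on the equation $x_1x_4=3x_2^2+x_3^2$. The forms
\[
\Psi(u,v,w)=(u^2,\ uv,\ uw,\ w^2+3v^2)
\]
satisfy it identically. A solution $x$ with $x_1\ne0$ has $\Psi(x_1,x_2,x_3)=x_1x$, and a solution with $x_1=0$ has $x_2=x_3=0$ and is a multiple of $\Psi(0,0,1)$. So every nonzero solution is proportional to $\Psi(u,v,w)$ for some primitive $(u,v,w)$.

For primitive $(u,v,w)$ we have $\gcd(u^2,uv,uw)=|u|$, so the content of $\Psi(u,v,w)$ is $\gcd(u,w^2+3v^2)$. At $(w^2+3,1,w)$ it equals $w^2+3$, which is unbounded. The cause is the pair of common zeros $(0:1:\pm\sqrt{-3})$ of the four forms.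

Write the content as $ce$, where $e$ is its largest divisor prime to $6$. The factor $c$ is harmless. If $2\mid c$, then $u$ is even and $v\equiv w\pmod 2$, so $v,w$ are odd by primitivity and $w^2+3v^2\equiv4\pmod8$. If $3\mid c$, then $3\mid u$ and $3\mid w$, so $3\nmid v$ and $w^2+3v^2\equiv3\pmod9$. Thus $c\mid12$. As for $e$, we have
\begin{equation}\label{eq:coprime}
\gcd(e,vw)=1 .
\end{equation}
Indeed, a prime $p\ge5$ dividing $w^2+3v^2$ and one of $v,w$ divides both, and if $p\mid e$ it also divides $u$, against primitivity.

So $t\equiv wv^{-1}$ is a square root of $-3$ modulo $e$, and $(u,v,w)\equiv v\cdot(0,1,t)\pmod e$: modulo $e$, the argument lies on the line through a common zero. We need the pairs $(e,t)$ in polynomial form. The next lemma provides it: $e=r^2+3s^2$ and $t\equiv3s/r$, so that the line is spanned by $(0,r,3s)$, with no denominator.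

Let $\theta=\sqrt{-3}$ and $\omega=(-1+\theta)/2$, a root of $X^2+X+1$. We use the standard facts that $\mathbb Z[\omega]\cong\mathbb Z[X]/(X^2+X+1)$ is a principal ideal domain, and that a nonzero ideal $(\delta)$ has index $\delta\bar\delta$. For $\delta=r+s\theta$ this index is $r^2+3s^2$.

\begin{lemma}\label{lem:norm}
Let $e\ge1$ be prime to $6$, and let $a,b$ be integers prime to $e$ with $b^2+3a^2\equiv0\pmod e$. Then there are integers $r,s,\lambda$ with
\[
e=r^2+3s^2,\qquad a\equiv\lambda r,\qquad b\equiv3\lambda s\pmod e .
\]
\end{lemma}

\begin{proof}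
Let $t$ be an integer with $t\equiv ba^{-1}\pmod e$, so that $t^2\equiv-3$. Since $e$ is odd, the class $\tau=(t-1)/2$ makes sense in $\mathbb Z/e$, and $4(\tau^2+\tau+1)=t^2+3=0$. Hence $\omega\mapsto\tau$ defines a surjective ring homomorphism $\varphi:\mathbb Z[\omega]\to\mathbb Z/e$, and $\varphi(\theta)=\varphi(2\omega+1)=t$. Its kernel is a principal ideal $(\delta)$ of index $e$.

We may take $\delta\in\mathbb Z[\theta]$. For if $\delta=\alpha+\beta\omega$ with $\alpha,\beta\in\mathbb Z$, then $\omega\delta=-\beta+(\alpha-\beta)\omega$ and $\omega^2\delta=(\beta-\alpha)-\alpha\omega$. One of $\beta$, $\alpha-\beta$, $\alpha$ is even, and an element with even coefficient of $\omega$ lies in $\mathbb Z[\theta]$ because $2\omega=\theta-1$. So $\delta=r+s\theta$ with $e=r^2+3s^2$, and $\varphi(\delta)=0$ reads $r+st\equiv0\pmod e$.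

Next, $r$ is prime to $e$. A prime $p$ dividing $r$ and $e$ divides $3s^2$, hence $s$, hence $\delta$. But $\theta-t=(1-t)+2\omega$ lies in the kernel $(\delta)$, so $p$ would divide $2$. Multiplying $r+st\equiv0$ by $3s$ and using $3s^2\equiv-r^2$ gives $3rs\equiv r^2t$, that is, $3s\equiv rt$. With $\lambda\equiv ar^{-1}$ we get $\lambda r\equiv a$ and $3\lambda s\equiv\lambda rt\equiv at\equiv b$.
\end{proof}

The lemma fails for $e=2$, $a=b=1$, and for $e=5$, $a=b=0$, since $2$ and $5$ are not of the form $r^2+3s^2$. This is why $c$ was split off and why \eqref{eq:coprime} was needed.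

Now take variables $r,s,\lambda,z_1,z_2,z_3$, put $\epsilon=r^2+3s^2$ and
\[
U=\epsilon z_1,\qquad V=\lambda r+\epsilon z_2,\qquad W=3\lambda s+\epsilon z_3 .
\]
Expanding the squares gives $W^2+3V^2=\epsilon\,\bigl(3\lambda^2+6\lambda(rz_2+sz_3)+\epsilon(3z_2^2+z_3^2)\bigr)$, so
\[
H=\frac{\Psi(U,V,W)}{\epsilon}=\bigl(\epsilon z_1^2,\ z_1V,\ z_1W,\ 3\lambda^2+6\lambda(rz_2+sz_3)+\epsilon(3z_2^2+z_3^2)\bigr)
\]
has integer coefficients and satisfies the equation identically. Given a primitive $(u,v,w)$, Lemma~\ref{lem:norm} with $(a,b)=(v,w)$ yields integer values of the variables at which $\epsilon=e$ and $(U,V,W)=(u,v,w)$. There the content of $H$ is $c$, a divisor of $12$. By Lemma~\ref{lem:content}, $x\in\mathbb Z^4$ is a solution if and only if $12x$ is a value of $mH$, and the solution set is a finite union of families.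

For instance, $(u,v,w)=(7,1,2)$ has $e=7$ and $t=2$. One may take $(r,s,\lambda)=(2,-1,4)$, and then $(7,1,2)=(0,8,-12)+7\,(1,-1,2)$.

For the cubic there are three pairs of common zeros in place of one. The steps are the same: a rational parametrization, a formula for its content, and a polynomial substitution that absorbs the unbounded part of the content.

\section{A rational parametrization of the cubic}\label{sec:rational}

Suppose a cubic form in $y=(y_1,\dots,y_4)$ is the determinant of a $3\times3$ matrix $M(y)$ of linear forms. Its rational zeros are the $y$ for which $M(y)$ kills some nonzero rational vector $(u,v,w)$. The three equations $M(y)(u,v,w)^{\mathsf t}=0$ are also linear in $y$, and solving them for $y$ by Cramer's rule gives four cubic forms in $u,v,w$. We bring the sum of four cubes into this shape.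

Define a linear map $B(y)=(h_1,h_2,h_3,h_4)$ by
\[
\begin{aligned}
h_1&=6y_1-y_2+3y_3+y_4, &\qquad h_2&=6y_1-y_2-3y_3-y_4,\\
h_3&=6y_1+y_2+3y_3-y_4, &\qquad h_4&=6y_1+y_2-3y_3+y_4 .
\end{aligned}
\]
It is invertible over $\mathbb Q$, since
\begin{equation}\label{eq:inverse}
\begin{aligned}
h_1+h_2+h_3+h_4&=24y_1, &\qquad -h_1-h_2+h_3+h_4&=4y_2,\\
h_1-h_2+h_3-h_4&=12y_3, &\qquad h_1-h_2-h_3+h_4&=4y_4 .
\end{aligned}
\end{equation}
Put
\[
M(y)=\begin{pmatrix}6y_1&y_2&-y_4\\ y_2&-2y_1&-y_3\\ y_4&-3y_3&2y_1\end{pmatrix},
\qquad
L(u,v,w)=\begin{pmatrix}6u&v&0&-w\\-2v&u&-w&0\\2w&0&-3v&u\end{pmatrix}.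
\]
Both products in
\begin{equation}\label{eq:bilinear}
M(y)\,(u,v,w)^{\mathsf t}=L(u,v,w)\,y^{\mathsf t}
\end{equation}
have the entries $6uy_1+vy_2-wy_4$, $-2vy_1+uy_2-wy_3$ and $2wy_1-3vy_3+uy_4$.

\begin{lemma}\label{lem:det}
For $h=B(y)$ we have $h_1^3+h_2^3+h_3^3+h_4^3=-36\det M(y)$.
\end{lemma}

\begin{proof}
Let $K=12y_1^3+y_1y_2^2+9y_1y_3^2+y_1y_4^2-y_2y_3y_4$. Expanding along the first row,
\[
\det M=6y_1(-4y_1^2-3y_3^2)-y_2(2y_1y_2+y_3y_4)-y_4(-3y_2y_3+2y_1y_4)=-2K .
\]
Put $p=6y_1-y_2$, $p'=6y_1+y_2$, $q=3y_3+y_4$, $q'=3y_3-y_4$. Then $h=(p+q,\,p-q,\,p'+q',\,p'-q')$, so $\sum h_i^3=2(p^3+p'^3)+6(pq^2+p'q'^2)$. Here $p^3+p'^3=432y_1^3+36y_1y_2^2$, and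
\[
pq^2+p'q'^2=6y_1(q^2+q'^2)+y_2(q'^2-q^2)=6y_1(18y_3^2+2y_4^2)-12y_2y_3y_4 .
\]
Adding up, $\sum h_i^3=72K$.
\end{proof}

Let $\Phi=(T,D,E,G)$ be the cubic forms
\begin{equation}\label{eq:Phi}
\begin{aligned}
T&=uvw, &\qquad D&=w(3u^2+3v^2+w^2),\\
E&=u(3u^2+v^2+w^2), &\qquad G&=v(9u^2+3v^2+w^2).
\end{aligned}
\end{equation}
They are the output of Cramer's rule. The minors of $L$ obtained by deleting columns $1,2,3,4$ and expanding along the first row are
\[
\begin{aligned}
-uvw+3uvw&=2T, &\qquad -6u^2w-w(6v^2+2w^2)&=-2D,\\
6u^3+2uv^2+2uw^2&=2E, &\qquad -18u^2v-v(6v^2+2w^2)&=-2G .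
\end{aligned}
\]
Repeating a row of $L$ on top of $L$ gives a $4\times4$ determinant equal to zero, and its expansion along the top row shows that
\begin{equation}\label{eq:kernel}
L(u,v,w)\,\Phi(u,v,w)^{\mathsf t}=0 .
\end{equation}

\begin{proposition}\label{prop:rational}
The coordinates of $B\Phi(u,v,w)$ have sum of cubes identically zero. Every nonzero $x\in X$ is a rational multiple of $B\Phi(u,v,w)\ne0$ for some primitive $(u,v,w)\in\mathbb Z^3$.
\end{proposition}

\begin{proof}
By \eqref{eq:bilinear} and \eqref{eq:kernel}, the matrix $M(\Phi(u,v,w))$ kills $(u,v,w)^{\mathsf t}$. So its determinant vanishes at all $(u,v,w)\neq0$, hence identically, and Lemma~\ref{lem:det} gives the first claim.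

For real $(u,v,w)\ne0$ the quadratic factors in \eqref{eq:Phi} are positive, so $D=E=G=0$ would force $w=u=v=0$. Thus $\Phi(u,v,w)\ne0$, the matrix $L(u,v,w)$ has a nonzero $3\times3$ minor, and its kernel is the line spanned by $\Phi(u,v,w)$.

Let $0\ne x\in X$ and $y=B^{-1}x\in\mathbb Q^4$. By Lemma~\ref{lem:det}, $\det M(y)=0$, so $M(y)$ kills a primitive vector $(u,v,w)\in\mathbb Z^3$. By \eqref{eq:bilinear}, $y$ lies in the kernel of $L(u,v,w)$, so $y$ is a multiple of $\Phi(u,v,w)$.
\end{proof}

For example, $\Phi(1,1,1)=(1,7,5,13)$ and $B\Phi(1,1,1)=(27,-29,15,11)$, which is the identity $27^3+15^3+11^3=29^3$.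

\section{The content of $\Phi$}\label{sec:gcd}

Put
\[
\nu_1=w^2+3v^2,\qquad \nu_2=w^2+3u^2,\qquad \nu_3=v^2+3u^2 .
\]
The forms \eqref{eq:Phi} can be rewritten as
\begin{equation}\label{eq:rewrite}
\begin{aligned}
D&=w(\nu_1+3u^2)=w(\nu_2+3v^2),\\
E&=u(\nu_2+v^2)=u(\nu_3+w^2),\\
G&=v(\nu_1+9u^2)=v(3\nu_3+w^2).
\end{aligned}
\end{equation}
Since also $uvw\mid T$, $w\mid D$, $u\mid E$ and $v\mid G$, we see that
\begin{equation}\label{eq:ideals}
T,D,E,G\ \text{ lie in each of the ideals }\ (u,\nu_1),\ (v,\nu_2),\ (w,\nu_3)\ \text{ of }\ \mathbb Z[u,v,w].
\end{equation}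
These ideals vanish at the three pairs of points $(0:1:\pm\theta)$, $(1:0:\pm\theta)$, $(1:\pm\theta:0)$, and each pair contributes to the content as in the model.

\begin{remark}\label{rem:naive}
The map $B\Phi$ alone does not suffice: there is no $N\ge1$ such that $Nx$ is a value of $mB\Phi(u,v,w)$ for all $x\in X$. First, $M(y)$ has rank at least $2$ for real $y\ne0$, because its upper left $2\times2$ minor is $-12y_1^2-y_2^2$, and for $y_1=y_2=0$ the minors $y_4^2$ (rows and columns $1,3$) and $-3y_3^2$ (rows and columns $2,3$) are not both zero. So the line of $x$ determines the line of $(u,v,w)$. Let $x$ be the primitive solution on the line of $B\Phi(k^2+3,1,k)$. If $Nx=mB\Phi(u,v,w)$, then $(u,v,w)=j\,(k^2+3,1,k)$ with $j\in\mathbb Z$, and \eqref{eq:ideals} shows that $k^2+3$ divides the content $N$ of $Nx$. This cannot hold for all $k$.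
\end{remark}

Let $(u,v,w)\in\mathbb Z^3$ be primitive. The numbers $\gcd(u,\nu_1)$, $\gcd(v,\nu_2)$, $\gcd(w,\nu_3)$ are nonzero, since for instance $u=\nu_1=0$ forces $u=v=w=0$. Let $e_1,e_2,e_3$ be their largest divisors prime to $6$.

\begin{proposition}\label{prop:gcd}
We have $\gcd(e_1,vw)=\gcd(e_2,uw)=\gcd(e_3,uv)=1$, and $e_1,e_2,e_3$ are pairwise coprime. The content $d$ of $\Phi(u,v,w)$ equals $c\,e_1e_2e_3$ with $c\mid12$.
\end{proposition}

\begin{proof}
The first statement is \eqref{eq:coprime} applied to the primitive triples $(u,v,w)$, $(v,u,w)$ and $(w,u,v)$. Pairwise coprimality follows: $e_2\mid v$ and $e_3\mid w$ are prime to $e_1$, and $e_3\mid w$ is prime to $e_2$.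

By \eqref{eq:ideals} each $e_i$ divides $d$, so $e_1e_2e_3\mid d$. It remains to show that a prime power $p^n\mid d$ with $p\ge5$, $n\ge1$ divides some $e_i$, and that $9\nmid d$ and $8\nmid d$.

\emph{Primes $p\ge5$.} As $p\mid T$, the prime $p$ divides one of $u,v,w$. We use \eqref{eq:rewrite}.
\begin{itemize}
\item Let $p\mid u$. Then $w\nu_1\equiv D\equiv0$ and $v\nu_1\equiv G\equiv0\pmod p$, and $p$ does not divide both $v$ and $w$. So $p\mid\nu_1$, whence $p\mid e_1$ and $p\nmid vw$. Now $p^n\mid T$ gives $p^n\mid u$, and $p^n\mid G$ gives $p^n\mid\nu_1+9u^2$. Thus $p^n\mid e_1$.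
\item Let $p\mid v$. Then $w\nu_2\equiv D\equiv0$ and $u\nu_2\equiv E\equiv0$, so $p\mid\nu_2$ and $p\nmid uw$. Now $T$ gives $p^n\mid v$, and $E$ gives $p^n\mid\nu_2+v^2$. Thus $p^n\mid e_2$.
\item Let $p\mid w$. Then $u\nu_3\equiv E\equiv0$ and $3v\nu_3\equiv G\equiv0$, so $p\mid\nu_3$ and $p\nmid uv$. Now $T$ gives $p^n\mid w$, and $E$ gives $p^n\mid\nu_3+w^2$. Thus $p^n\mid e_3$.
\end{itemize}

\emph{The prime $3$.} Suppose $9\mid d$. From $D\equiv w^3\pmod3$ we get $3\mid w$, and then $E\equiv uv^2\pmod3$ shows that $3$ divides $u$ or $v$; by primitivity it divides exactly one of them. If $3\mid u$, then $G\equiv3v^3\not\equiv0\pmod9$. If $3\mid v$, then $E\equiv3u^3\not\equiv0\pmod9$.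

\emph{The prime $2$.} Suppose $8\mid d$. If only $u$, only $v$ or only $w$ is odd, then $E$, $G$ or $D$ respectively is odd. If all three are odd, then $T$ is odd. So exactly one of $u,v,w$ is even, and $8\mid T$ makes it divisible by $8$. Odd squares are $1$ modulo $8$. If $8\mid u$ then $D\equiv w\nu_1\equiv4w$; if $8\mid v$ then $D\equiv w\nu_2\equiv4w$; if $8\mid w$ then $E\equiv u\nu_3\equiv4u\pmod8$. None of these is $0$ modulo $8$.
\end{proof}

\section{The thirteen-parameter polynomials}\label{sec:family}

We want polynomials $U,V,W$ that reduce, modulo each of three norms $\epsilon_i$, to a point on the line through the $i$th pair of common zeros. The Chinese remainder theorem suggests a sum of three terms, the $i$th term carrying the factor $\prod_{j\ne i}\epsilon_j$ so that it vanishes modulo the other two norms. Take $12$ variables $r_i,s_i,\lambda_i,z_i$ $(i=1,2,3)$, let $R$ be the polynomial ring over $\mathbb Z$ in them, put $\epsilon_i=r_i^2+3s_i^2$, $\epsilon=\epsilon_1\epsilon_2\epsilon_3$, and define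
\begin{equation}\label{eq:UVW}
\begin{aligned}
(U,V,W)={}&\epsilon_2\epsilon_3\lambda_1\,(0,r_1,3s_1)+\epsilon_1\epsilon_3\lambda_2\,(r_2,0,3s_2)\\
&+\epsilon_1\epsilon_2\lambda_3\,(r_3,3s_3,0)+\epsilon\,(z_1,z_2,z_3).
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:divisible}
Each component of $\Phi(U,V,W)$ is divisible by $\epsilon$ in $R$.
\end{lemma}

\begin{proof}
Modulo $\epsilon_i$ only the $i$th term of \eqref{eq:UVW} survives, and $(3s_i)^2+3r_i^2=3\epsilon_i$. Therefore
\[
\begin{aligned}
U&\equiv0, &\quad W^2+3V^2&\equiv3(\epsilon_2\epsilon_3\lambda_1)^2\epsilon_1\equiv0 &&\pmod{\epsilon_1},\\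
V&\equiv0, &\quad W^2+3U^2&\equiv3(\epsilon_1\epsilon_3\lambda_2)^2\epsilon_2\equiv0 &&\pmod{\epsilon_2},\\
W&\equiv0, &\quad V^2+3U^2&\equiv3(\epsilon_1\epsilon_2\lambda_3)^2\epsilon_3\equiv0 &&\pmod{\epsilon_3}.
\end{aligned}
\]
By \eqref{eq:ideals} each $\epsilon_i$ divides each component. The form $r^2+3s^2$ has coprime coefficients and no linear factor over $\mathbb Q$, so the $\epsilon_i$ are irreducible in the unique factorization domain $R$. They involve different variables, so no two are associate, and their product divides each component.
\end{proof}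

Define
\[
H=\frac{B\Phi(U,V,W)}{\epsilon}\in R^4,\qquad P=mH,
\]
with $m$ the thirteenth variable. By Proposition~\ref{prop:rational}, $\epsilon^3\sum H_i^3=0$ in $R$, so $\sum H_i^3=0$ identically. Thus all integer values of $H$ and $P$ lie in $X$, including those at arguments where $\epsilon$ vanishes.

\begin{proposition}\label{prop:cover}
Every nonzero $x\in X$ is proportional to a nonzero value of $H$ whose content divides $288$.
\end{proposition}

\begin{proof}
Take $(u,v,w)$ as in Proposition~\ref{prop:rational} and $e_1,e_2,e_3,c$ as in Proposition~\ref{prop:gcd}, and put $e=e_1e_2e_3$. Apply Lemma~\ref{lem:norm} to $e_1$ with $(a,b)=(v,w)$, to $e_2$ with $(a,b)=(u,w)$, and to $e_3$ with $(a,b)=(u,v)$. In each case $b^2+3a^2=\nu_i$ is divisible by $e_i$, and $a,b$ are prime to $e_i$ by Proposition~\ref{prop:gcd}. The scalar given by the lemma for $e_i$ can be written as $(e/e_i)\lambda_i$ modulo $e_i$, because $e/e_i$ is invertible modulo $e_i$. Since moreover $e_1\mid u$, $e_2\mid v$, $e_3\mid w$, we obtain integers $r_i,s_i,\lambda_i$ with $e_i=r_i^2+3s_i^2$ and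
\[
(u,v,w)\equiv
\begin{cases}
e_2e_3\lambda_1\,(0,r_1,3s_1)&\pmod{e_1},\\
e_1e_3\lambda_2\,(r_2,0,3s_2)&\pmod{e_2},\\
e_1e_2\lambda_3\,(r_3,3s_3,0)&\pmod{e_3}.
\end{cases}
\]
The difference between $(u,v,w)$ and the sum of the three right-hand sides is divisible by each $e_i$, hence by $e$; call it $e\,(z_1,z_2,z_3)$. At these values of the variables, $\epsilon=e$ and $(U,V,W)=(u,v,w)$.

Write $\Phi(u,v,w)=ce\,y$ with $y\in\mathbb Z^4$ primitive. Then $H=c\,B(y)$ is nonzero and proportional to $x$. By \eqref{eq:inverse}, the content $g$ of $B(y)$ divides $24y_j$ for every $j$, hence $g\mid24$. The content of $H$ is $cg$, which divides $12\cdot24=288$.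
\end{proof}

\begin{example}\label{ex:seven}
For $(u,v,w)=(7,1,2)$ we have $\Phi=(14,308,1064,448)=14\,(1,22,76,32)$, with $e_1=7$, $e_2=e_3=1$ and $c=2$. Take $(r_1,s_1,\lambda_1)=(2,-1,4)$ and $(z_1,z_2,z_3)=(1,-1,2)$ as in Section~\ref{sec:model}, and $(r_i,s_i,\lambda_i)=(1,0,0)$ for $i=2,3$. Then $H=2\,(244,-276,224,-168)=8x$ with $x=(61,-69,56,-42)$, which is the identity $61^3+56^3=69^3+42^3$, and $m=36$ gives $P=288x$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:content} with $C$ the set of rational solutions, $n=12$ and $N=288$. The set $Y$ is contained in $X$, and it contains $X$ by part (i) and Proposition~\ref{prop:cover}. This is the displayed formula, and part (ii) gives (a).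

For (b) we need one polynomial map $g$ whose image is the set of all $\rho\in\mathbb Z^{13}$ with $288\mid P(\rho)$. This set is a union of residue classes modulo $288=32\cdot9$, and to choose among them we use variables whose powers act as switches with values $0$ and $1$. By Euler's theorem, $t^{16}\equiv1\pmod{32}$ for odd $t$ and $t^6\equiv1\pmod9$ for $3\nmid t$; for the other $t$ these powers are $0$ modulo $32$ and $9$.

For $n\in\{32,9\}$ let $R_n\subset(\mathbb Z/n)^{13}$ be the set of zeros of $P$ modulo $n$. It is nonempty, as $m=0$ shows. Choose $s_n\ge1$ and a map $\pi_n:\{0,1\}^{s_n}\to\mathbb Z^{13}$ whose reduction modulo $n$ has image $R_n$, and interpolate it by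
\[
f_n(b)=\sum_{\beta\in\{0,1\}^{s_n}}\pi_n(\beta)\prod_{i=1}^{s_n}b_i^{\beta_i}(1-b_i)^{1-\beta_i},
\]
a $13$-tuple of integer polynomials with $f_n(\beta)=\pi_n(\beta)$ for $\beta\in\{0,1\}^{s_n}$. Note that $225\equiv1\pmod{32}$, $225\equiv0\pmod9$, $64\equiv0\pmod{32}$, $64\equiv1\pmod9$. In variables $t\in\mathbb Z^{s_{32}}$, $t'\in\mathbb Z^{s_9}$, $\zeta\in\mathbb Z^{13}$ put
\[
g=225\,f_{32}(t_1^{16},t_2^{16},\dots)+64\,f_9(t_1'^{\,6},t_2'^{\,6},\dots)+288\,\zeta .
\]
Modulo $32$, a value of $g$ is congruent to $f_{32}(\beta)$ for some $\beta\in\{0,1\}^{s_{32}}$, so it lies in $R_{32}$; modulo $9$ it lies in $R_9$ in the same way. Hence $288\mid P(g)$ at all integer arguments. Conversely, if $288\mid P(\rho)$, choose $t$ and $t'$ with entries in $\{0,1\}$ such that $\pi_{32}(t)\equiv\rho\pmod{32}$ and $\pi_9(t')\equiv\rho\pmod9$. The first two terms of $g$ then add up to $\rho$ modulo $288$, and a suitable $\zeta$ gives $g=\rho$. So $P(g)/288$ is integer-valued and its image is $X$.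
\end{proof}

\section{Reduced base points in general}\label{sec:general}

The proof above used the shape of $\Phi$ only through its common zeros, which are finitely many simple points. We now treat this situation in general.

Let $Z\subset\mathbb P^r(\overline{\mathbb Q})$ be a finite set and $F_0,\dots,F_n$ forms of degree $\kappa$ in $v_0,\dots,v_r$. Their \emph{common zero scheme is $Z$ with its reduced structure} if their common zeros are the points of $Z$ and, at each $q\in Z$, the $F_j$ written in an affine chart generate the maximal ideal $\mathfrak m_q$ of the local ring at $q$. The blow-up $\operatorname{Bl}_Z\mathbb P^r\to\mathbb P^r$ is an isomorphism over the complement of $Z$, and its fiber over $q$ is the projective space $E_q$ of tangent directions, that is, of lines in $\overline{\mathbb Q}^{\,r+1}/\overline{\mathbb Q}\,\xi$, where $\xi$ is a vector representing $q$. Under the hypothesis above, the map $v\mapsto F(v)=(F_0(v),\dots,F_n(v))$ extends to a morphism $\operatorname{Bl}_Z\mathbb P^r\to\mathbb P^n$, given on $E_q$ by the derivative $t\mapsto\sum_lt_l\,\partial_lF(\xi)$. Its image $S$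 is closed because the blow-up is projective. If $Z$ is Galois-stable and the $F_j$ are rational, everything is defined over $\mathbb Q$, and the rational points of the blow-up are the rational points of $\mathbb P^r\setminus Z$ together with the rational directions at the rational points of $Z$. The \emph{affine cone} over $S$ consists of $0$ and the nonzero vectors whose class is in $S$; it is the common zero set of the forms of positive degree vanishing on $S$.

\begin{theorem}\label{thm:general}
Let $r\ge1$, and let $Z\subset\mathbb P^r(\overline{\mathbb Q})$ be a finite $\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)$-stable set. Let $F_0,\dots,F_n\in\mathbb Z[v_0,\dots,v_r]$ be forms of the same degree $\kappa\ge1$ whose common zero scheme in $\mathbb P^r$ is exactly $Z$ with its reduced structure. Let $S\subset\mathbb P^n$ be the image of the induced morphism $\operatorname{Bl}_Z\mathbb P^r\to\mathbb P^n$. Assume that $\operatorname{Bl}_Z\mathbb P^r(\mathbb Q)\to S(\mathbb Q)$ is surjective, as is the case when the morphism is a closed immersion. Then the set $X_S\subset\mathbb Z^{n+1}$ of all integer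 points of the affine cone over $S$ is a finite union of polynomial families.
\end{theorem}

Two features of $\mathbb Z[\omega]$ are lost in general. The ideal that measures how close an argument $v$ is to a base point need not be principal, and the ideals belonging to different base points need not become coprime by a hand analysis of a few primes. Both defects are bounded, the first because the class group is finite and the second because distinct base points are at a fixed distance from each other at every prime. Each costs a constant factor, which Lemma~\ref{lem:content} absorbs.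

\begin{proof}
\emph{Step 1: notation.} Choose a point $q_i$ in each Galois orbit in $Z$, and let $L_i$ be the number field generated by the ratios of its coordinates. Scaling one coordinate to $1$ and clearing denominators, represent $q_i$ by a vector $\xi_i\in\mathcal O_{L_i}^{r+1}$ with one coordinate a positive integer $b_i$. Let $k$ be a finite Galois extension of $\mathbb Q$ containing all $L_i$, with group $\Gamma$. The stabilizer of $q_i$ in $\Gamma$ is $\operatorname{Gal}(k/L_i)$.

Call a family $(\alpha_q)_{q\in Z}$ of elements of $\mathcal O_k$ \emph{equivariant} if $\gamma(\alpha_q)=\alpha_{\gamma q}$ for $\gamma\in\Gamma$. Such families correspond to choices of $\alpha_i\in\mathcal O_{L_i}$, through $\alpha_{\gamma q_i}=\gamma(\alpha_i)$. The sum and the product of an equivariant family are fixed by $\Gamma$, so they lie in $\mathcal O_k\cap\mathbb Q=\mathbb Z$. The same holds for vectors and for polynomials, with $\Gamma$ acting on coefficients. Let $(\xi_q)$ be the family defined by the $\xi_i$; then $\xi_q$ represents $q$. For each $i$ fix a finite set of nonzero ideals of $\mathcal O_{L_i}$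 representing all ideal classes, and let $c\ge1$ be an integer lying in all these ideals. The constants $C_1,\dots,C_4$ below are positive integers depending only on the $F_j$ and these choices.

\emph{Step 2: the polynomials.} Let $\delta_i$ and $\lambda_i$ be generic elements of $\mathcal O_{L_i}$: linear combinations of a $\mathbb Z$-basis with independent variables as coefficients. They define equivariant families $(\delta_q)$, $(\lambda_q)$ of linear forms. With further variables $z=(z_0,\dots,z_r)$ put
\[
\Delta=\prod_{q\in Z}\delta_q,\qquad V=\sum_{q\in Z}\frac{\Delta}{\delta_q}\,\lambda_q\,\xi_q+\Delta z .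
\]
Both have integer coefficients, by equivariance. This is the analog of \eqref{eq:UVW}.

Modulo $\delta_q$ only the term indexed by $q$ survives, so $F_j(V)\equiv(\lambda_q\Delta/\delta_q)^\kappa F_j(\xi_q)=0$. The linear forms $\delta_q$ are pairwise non-proportional. For points in different orbits the variables differ. Within one orbit all $\delta_q$ take the value $1$ at $\delta_i=1$, so proportional forms are equal, and $\gamma(\delta_i)=\gamma'(\delta_i)$ means that $\gamma,\gamma'$ agree on $L_i$. Hence $\Delta$ divides $F_j(V)$ over $k$, and the quotient is fixed by $\Gamma$, so it has rational coefficients. The polynomial $\Delta$ takes the value $1$ at an integer point, so its coefficients are coprime, and Gauss's lemma gives $F(V)=\Delta H$ with $H$ a tuple of integer polynomials.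

All values of $H$ lie on the cone. If $A$ is a form of degree $a$ vanishing on $S$, then $A(F(v))$ vanishes off $Z$, hence identically. So $\Delta^aA(H)=A(F(V))=0$ and $A(H)=0$.

\emph{Step 3: reduction.} For a rational point $q\in Z$ the vectors $\sum_lt_l\,\partial_lF(\xi_q)$, $t\in\mathbb Q^{r+1}$, form a linear subspace of the cone. Its integer points form a lattice, which is one polynomial family, and it accounts for all points of $S(\mathbb Q)$ that come from $E_q$. By the surjectivity hypothesis, every other nonzero element of $X_S$ is proportional to $F(v)\neq0$ for a primitive $v\in\mathbb Z^{r+1}$ not representing a point of $Z$. Fix such a $v$ and let $f$ be the content of $F(v)$. By Lemma~\ref{lem:content}, applied to the rational points of the cone, it suffices to find a nonzero value of $H$ proportional to $F(v)$ whose content divides a constant independent of $v$.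

\emph{Step 4: the value of $\delta$.} Let $\mathfrak d_i\subset\mathcal O_{L_i}$ be the ideal generated by the $2\times2$ minors $v_l\xi_{i,m}-v_m\xi_{i,l}$. It is nonzero because $v$ does not represent $q_i$, and it measures the largest modulus to which $v$ is proportional to $\xi_i$. Choose $\mathfrak c_i$ among the fixed ideals so that $\mathfrak d_i\mathfrak c_i$ is principal, and let $\delta_i$ now denote a generator. From here on $\delta_q$ and $\Delta\ne0$ are the resulting numbers. Then $\delta_i\in\mathfrak d_i$ and $c\,\mathfrak d_i\subset\delta_i\mathcal O_{L_i}$. Applying $\Gamma$, we get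
\begin{equation}\label{eq:sandwich}
\delta_q\in\mathfrak d_q,\qquad c\,\mathfrak d_q\subset\delta_q\mathcal O_k\qquad(q\in Z),
\end{equation}
where $\mathfrak d_q\subset\mathcal O_k$ is generated by the minors of $(v,\xi_q)$. If $\xi_{i,j}=b_i$, the entries of $b_iv-v_j\xi_i$ are such minors. With $C_1=c\prod_ib_i$ we therefore have $C_1v=\mu_i\xi_i+\delta_i\beta_i$, where $\mu_i=C_1v_j/b_i\in\mathbb Z$ and $\beta_i\in\mathcal O_{L_i}^{r+1}$. In terms of equivariant families,
\begin{equation}\label{eq:local}
C_1v=\mu_q\xi_q+\delta_q\beta_q\qquad(q\in Z).
\end{equation}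

\emph{Step 5: $\Delta$ accounts for the content, $f\mid C_2\Delta$.} Let $J=(F_0,\dots,F_n)\subset k[v_0,\dots,v_r]$, and let $A$ be a form over $k$ vanishing on $Z$. The homogeneous ideal $(J:A)=\{A':A'A\in J\}$ has no zero in $\mathbb P^r$. At a point off $Z$ some $F_j\in(J:A)$ is nonzero. At $q\in Z$, in an affine chart, $A$ lies in $\mathfrak m_q$, which the $F_j$ generate; clearing the denominator and homogenizing gives a form $A'$ with $A'(q)\ne0$ and $A'A\in J$. By the Nullstellensatz, $v_l^KA\in J$ for all $l$ and some $K$.

Apply this to the finitely many products $A=\prod_q\ell_q$, where each $\ell_q$ is one of the linear forms $v_l\xi_{q,m}-v_m\xi_{q,l}$. There are $K$ and $C_2$ such that every $C_2v_l^K\prod_q\ell_q$ is a combination of the $F_j$ with coefficients in $\mathcal O_k[v_0,\dots,v_r]$. At our vector $v$ these numbers lie in $f\mathcal O_k$. The integers $v_l^K$ have greatest common divisor $1$, so $C_2\prod_q\mathfrak d_q\subset f\mathcal O_k$. By \eqref{eq:sandwich}, $\Delta\in\prod_q\mathfrak d_q$, so $C_2\Delta/f\in\mathcal O_k\cap\mathbb Q=\mathbb Z$.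

\emph{Step 6: the $\delta_q$ are nearly coprime.} Let $q\ne q'$ and write $\xi=\xi_q$, $\xi'=\xi_{q'}$. Modulo $\mathfrak d_q+\mathfrak d_{q'}$ we may use $v_l\xi_m\equiv v_m\xi_l$ and $v_s\xi'_j\equiv v_j\xi'_s$ for all indices, so
\[
v_lv_s(\xi_m\xi'_j-\xi_j\xi'_m)\equiv v_mv_j\xi_l\xi'_s-v_jv_m\xi_l\xi'_s=0 .
\]
The integers $v_lv_s$ have greatest common divisor $1$, so all minors of $(\xi,\xi')$ lie in $\mathfrak d_q+\mathfrak d_{q'}$. One of them is nonzero, and its norm to $\mathbb Q$ is a nonzero integer in this ideal that does not depend on $v$. Let $C_3$ be $c$ times the absolute value of the product of these norms over all pairs. By \eqref{eq:sandwich}, $C_3\in\delta_q\mathcal O_k+\delta_{q'}\mathcal O_k$ for all $q\ne q'$.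

\emph{Step 7: a bounded multiple of $v$ is a value of $V$.} If $Z=\emptyset$, then $V=z$ takes the value $C_1v$; put $C_4=1$. Let $Z\ne\emptyset$. Write $C_3=\delta_q\eta+\delta_{q'}\eta'$ for each unordered pair $\{q,q'\}$, multiply these $h=\binom{|Z|}2$ equations and expand. Each term picks one point from every pair, so at most one point of $Z$ is never picked, and the term is divisible by $\Delta/\delta_q$ for some $q$. Thus $C_3^h=\sum_q(\Delta/\delta_q)\,\eta_q$ with $\eta_q\in\mathcal O_k$. Summing the conjugates of this equation under $\Gamma$ gives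
\[
C_4=\sum_{q\in Z}\frac{\Delta}{\delta_q}\,\chi_q,\qquad C_4=|\Gamma|\,C_3^h,\qquad\chi_q=\sum_{\gamma\in\Gamma}\gamma(\eta_{\gamma^{-1}q}),
\]
and the substitution $\gamma\mapsto\gamma'\gamma$ shows that $\gamma'(\chi_q)=\chi_{\gamma'q}$. Multiply by $C_1v$ and use \eqref{eq:local} in the term indexed by $q$:
\[
C_1C_4v=\sum_{q\in Z}\frac{\Delta}{\delta_q}\,\chi_q\mu_q\,\xi_q+\Delta\sum_{q\in Z}\chi_q\beta_q .
\]
This is the value of $V$ at the chosen $\delta_i$, at the equivariant family $\lambda_q=\chi_q\mu_q$, and at $z=\sum_q\chi_q\beta_q\in\mathbb Z^{r+1}$.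

\emph{Conclusion.} Put $C=C_1C_4$. At these arguments $H=C^\kappa F(v)/\Delta$ is a nonzero integer vector of content $C^\kappa f/|\Delta|$. The quotient of $C^\kappa C_2$ by this content is $C_2|\Delta|/f$, an integer by Step~5. So the content divides the constant $N=C^\kappa C_2$, as Step~3 required.
\end{proof}

\begin{remark}\label{rem:hyp}
Surjectivity on rational points is used only in Step~3. For $F=(v_0^2,v_1^2)$, where $Z=\emptyset$ and $S=\mathbb P^1$, it fails, and no nonzero multiple of $(1,-1)$ is a value of $mH$. Reducedness gives the morphism from the blow-up and the bound of Step~5. If the $F_j$ are replaced by the products $F_iF_j$, then $Z$, $\delta_q$ and $\Delta$ are unchanged but $f$ becomes $f^2$. Since $\Delta\mid C^\kappa f$ by the conclusion above, a bound $f^2\mid C'\Delta$ would make $f$ bounded, which is false for the forms $\Psi$ of Section~\ref{sec:model}.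
\end{remark}

\begin{remark}\label{rem:special}
Theorem~\ref{thm:main} is the explicit case $r=2$, $F=B\Phi$,
\[
Z=\{(0:1:\pm\theta),\ (1:0:\pm\theta),\ (1:\pm\theta:0)\}.
\]
The components of $B\Phi$ and of $\Phi$ generate the same ideal over $\mathbb Q$. A common zero has $uvw=0$, and \eqref{eq:rewrite} then forces $u=\nu_1=0$, $v=\nu_2=0$ or $w=\nu_3=0$, as in the proof of Proposition~\ref{prop:gcd}. Near $(0:1:\pm\theta)$, in the chart $v=1$, the functions $T=uw$ and $G=w^2+3+9u^2$ generate the same ideal as $u$ and $w\mp\theta$. At the other two pairs, in the chart $u=1$, the functions $T=vw$ and $E=3+v^2+w^2$ generate the same ideal as $v$, $w\mp\theta$ and as $w$, $v\mp\theta$ respectively. Proposition~\ref{prop:rational} gives the surjectivity and $X_S=X$. The polynomials also match: for $\xi=(0,1,\theta)$ and $\delta=r+s\theta$ we have $\bar\delta\xi+\delta\bar\xi=2\,(0,r,3s)$, so for rational $\lambda_1$ the two conjugate terms of $V$ add up to twice the first term of \eqref{eq:UVW}.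
\end{remark}

\section{Cubic surfaces with six conjugate skew lines}\label{sec:cubic}

A smooth cubic surface $S\subset\mathbb P^3$ over $\mathbb Q$ contains $27$ lines over $\overline{\mathbb Q}$, permuted by the Galois group.

\begin{corollary}\label{cor:cubic}
Let $f\in\mathbb Z[x_1,\dots,x_4]$ be a cubic form defining a smooth surface $S$ whose $27$ lines include six pairwise skew lines forming a Galois-stable set. Then the set of integer solutions of $f=0$ is a finite union of polynomial families.
\end{corollary}

\begin{proof}
If $S(\mathbb Q)=\emptyset$, the solution set is $\{0\}$. Assume $S(\mathbb Q)\ne\emptyset$. We use two standard facts, for which see \cite{Manin}. A Galois-stable set of six pairwise skew lines can be contracted over $\mathbb Q$, and the result is a surface that becomes isomorphic to $\mathbb P^2$ over $\overline{\mathbb Q}$. By Ch\^atelet's theorem, such a surface is isomorphic to $\mathbb P^2_{\mathbb Q}$ if it has a rational point, and here the image of a point of $S(\mathbb Q)$ is one. So $S=\operatorname{Bl}_Z\mathbb P^2$ over $\mathbb Q$, with $Z$ a Galois-stable set of six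 points.

Let $\pi:S\to\mathbb P^2$ be the contraction and $E=\sum_qE_q$. By adjunction and the formula for the canonical class of a blow-up, $\mathcal O_S(1)\cong\mathcal O_S(-K_S)\cong\pi^*\mathcal O(3)\otimes\mathcal O_S(-E)$ over $\mathbb Q$, and the sections of the last sheaf are the ternary cubic forms vanishing on $Z$. So the coordinates $x_1,\dots,x_4$ correspond to cubic forms $F_1,\dots,F_4$ with rational coefficients, which a common scalar makes integral.

The $x_i$ have no common zero on $S$, so the $F_i$ have no common zero off $Z$. On the line $E_q$, whose points are the tangent directions at $q$, the section $x_i$ restricts to the linear part of $F_i$ at $q$. Linear forms in two variables without a common zero on $\mathbb P^1$ span a space of dimension two, so these linear parts span $\mathfrak m_q/\mathfrak m_q^2$. By Nakayama's lemma the $F_i$ generate $\mathfrak m_q$. Thus the common zero scheme is $Z$ with its reduced structure, the induced morphism is the given closed immersion $S\subset\mathbb P^3$, and Theorem~\ref{thm:general} applies.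
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{For the solutions of Diophantine equations and arithmetic groups},
\texttt{https://annals.math.princeton.edu/\allowbreak wp-content/\allowbreak uploads/\allowbreak annals-v171-n2-p07-p.pdf}

\bibitem{Manin}
Manin, \emph{Cubic Forms}.

\end{thebibliography}
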